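# Zariski differentials, the Auslander module, and gradings of surface singularities

## Statement of the theorem

Throughout, $k$ is a field of characteristic $0$. An *analytic $k$-algebra* is a complete local $k$-algebra which is a quotient of some $k[[X_1,\dots,X_n]]$. Let $(R,m)$ be a two-dimensional integrally closed nonregular analytic $k$-algebra, so $R$ is a complete two-dimensional normal nonregular local domain with residue field $k$. Attached to $R$ are the following objects.

* Let $\omega_R$ be the dualizing module. Since $\operatorname{Ext}^2_R(R/m,\omega_R)\cong R/m$, all exact sequences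
$$0\to\omega_R\to A\to R\to R/m\to0 \tag{1}$$
representing nonzero elements of this group are isomorphic. This is the *fundamental exact sequence*, and $A$ is the *Auslander module* of $R$.
* Let $D_k(R)$ be the universally finite module of $k$-differentials. The module $D_k(R)^{**}$, where $M^*=\operatorname{Hom}_R(M,R)$, is the module of *Zariski differentials*. A derivation $\delta\in\operatorname{Der}_k(R)=\operatorname{Hom}_R(D_k(R),R)$ induces $\tilde\delta:D_k(R)^{**}\to R$, and every homomorphism $D_k(R)^{**}\to R$ arises in this way.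
* $R$ is *graded* if there are a $k$-derivation $\delta:R\to R$ and generators $x_1,\dots,x_d$ of $m$ with $\delta x_i=m_ix_i$, where the $m_i$ are positive integers.

The conjecture, stated in "Almost Split Sequences", is that for such $R$ (with $\operatorname{char}k=0$)
$$A\cong D_k(R)^{**}\iff R\text{ is graded}.$$

**Main Theorem.** The conjecture is false: the implication $\Leftarrow$ holds over every field of characteristic $0$, and the implication $\Rightarrow$ fails over every field of characteristic $0$. In detail:

**Proposition 1.** $A\cong D_k(R)^{**}$ if and only if there is $\delta\in\operatorname{Der}_k(R)$ with $\tilde\delta(D_k(R)^{**})=m$.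

**Theorem A.** If $R$ is graded, then $A\cong D_k(R)^{**}$.

**Theorem B.** There is a two-dimensional normal nonregular analytic $\mathbb C$-algebra $R$ with $A\cong D_{\mathbb C}(R)^{**}$ which is not graded. In fact, for a decreasing filtration by ideals $m=R_1\supset R_2\supset\cdots$ (order of vanishing along the exceptional curve of a resolution), every derivation of $R$ maps each $R_n$ into $R_{n+1}$.

**Theorem C.** Over every field $k$ of characteristic $0$ there is a nongraded two-dimensional normal nonregular analytic $k$-algebra $R_k$ with $A\cong D_k(R_k)^{**}$.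

In plain words, two reflexive modules of rank two live on every normal surface singularity. One comes from homological algebra (the nonzero class in $\operatorname{Ext}^2(k,\omega)$), the other from calculus. When they are isomorphic, must the singularity have a good $\mathbb G_m$-action? Proposition 1 says that the isomorphism amounts to one derivation with a certain surjectivity property. The Euler derivation of a graded ring has that property, but a derivation with the property need not come from a grading.

## Differentials, reflexive hulls and the fundamental sequence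

**Definition (universally finite differentials).** $D_k(R)$ is a finite $R$-module with a $k$-derivation $d:R\to D_k(R)$ through which every $k$-derivation from $R$ to a finite $R$-module factors uniquely by an $R$-linear map.

A derivation $\delta:R\to M$ with $M$ finite satisfies $\delta(m^{n+1})\subset m^nM$, and $\bigcap m^nM=0$, so it is determined by its values on the variables. Hence for $R=k[[X_1,\dots,X_l]]/J$ one has
$$D_k(R)=\bigoplus_i R\,dX_i\Big/\Big(\sum_i\tfrac{\partial f}{\partial X_i}dX_i:\ f\in J\Big),$$
and it suffices to let $f$ run over generators of $J$. For example, $D_k(k[[X_1,X_2]])$ is free on $dX_1,dX_2$, and for $R=k[[X,Y,Z]]/(XZ-Y^2)$ the module $D_k(R)$ has generators $dX,dY,dZ$ and the single relation $Z\,dX-2Y\,dY+X\,dZ=0$.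

**Reflexive modules.** Let $R$ be a two-dimensional normal local domain with fraction field $L$. We use these textbook facts about finite $R$-modules. Duals are reflexive. The kernel of a map from a reflexive module to a torsion-free one is reflexive, and so is a direct summand of a reflexive module. A torsion-free module of depth $2$ is reflexive. A reflexive $M\subset M\otimes L$ equals $\bigcap_{\mathfrak q}M_{\mathfrak q}$ over height-one primes, so a map of reflexive modules which is an isomorphism at all height-one primes is an isomorphism. Finally $m^{**}=R\ne m$, because $m_{\mathfrak q}=R_{\mathfrak q}$ for every height-one $\mathfrak q$. Homs and duals of finite modules commute with flat base change.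

**The class of (1).** The image of $A\to R$ is $m$. From $0\to m\to R\to R/m\to 0$ and $\operatorname{Ext}^i_R(R,\omega_R)=0$ for $i=1,2$ we get $\operatorname{Ext}^1_R(m,\omega_R)\cong\operatorname{Ext}^2_R(R/m,\omega_R)\cong k$. Under this isomorphism the class of a sequence (1) corresponds to the class of $0\to\omega_R\to A\to m\to0$. Hence any *nonsplit* extension $0\to\omega_R\to A'\to m\to0$ has $A'\cong A$: multiplying a class by a scalar in $k^\times$ only rescales the map $\omega_R\to A'$.

## The quadric cone by hand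

Let $S=k[[u,v]]=R\oplus S_-$, where $R=k[[u^2,uv,v^2]]$ is the ring of even series and $S_-$ the module of odd ones. Then $R\cong k[[X,Y,Z]]/(XZ-Y^2)$.

*Zariski differentials.* The image of $D_k(R)$ in $D_k(R)\otimes L$, viewed inside $\operatorname{Frac}(S)du\oplus\operatorname{Frac}(S)dv$, is generated by $2u\,du,\ u\,dv+v\,du,\ 2v\,dv$, so it lies in $M=S_-du\oplus S_-dv$. Let $\mathfrak q$ be a height-one prime. Not both $u^2,v^2$ lie in $\mathfrak q$; say $u^2\notin\mathfrak q$. Then the image of $D_{\mathfrak q}$ contains $u\,du$, hence $v\,du=\frac{uv}{u^2}u\,du$, hence $u\,dv$. Every odd $g$ is $u\cdot\frac{gu}{u^2}\in uR_{\mathfrak q}$, so $M_{\mathfrak q}=R_{\mathfrak q}u\,du+R_{\mathfrak q}u\,dv$ is the image of $D_{\mathfrak q}$. As $S_-$ is a direct summand of $S$, which has depth $2$, $M$ is reflexive, and so $D_k(R)^{**}=M$. It is strictly larger than the image of $D_k(R)$: it contains $v\,du$.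

*The Euler derivation.* Let $\delta=u\partial_u+v\partial_v$. Then $\tilde\delta(g\,du+h\,dv)=ug+vh$ with $g,h$ odd. The values are even series without constant term, and $u^2,uv,v^2$ all occur, so the image is $m$. The kernel is $\{c(u\,dv-v\,du): c\in R\}\cong R$. Thus
$$0\to R\to M\to R\to R/m\to0$$
is exact. Here $\omega_R\cong R$ because $R$ is a hypersurface, so this has the shape (1), and it is nonsplit because $m$ is not reflexive. Hence $A\cong D_k(R)^{**}$.

*A second derivation.* Let $\delta'=u\partial_u-v\partial_v$. Then $\tilde\delta'(g\,du+h\,dv)=ug-vh$, and the image is again $m$. But $\delta'$ has eigenvalues $2,0,-2$ on $u^2,uv,v^2$. So a derivation as in Proposition 1 need not itself define a positive grading, even when $R$ is graded.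

## Differentials in codimension one and the trace

Let $R$ be a two-dimensional normal analytic $k$-algebra, $a,b$ a system of parameters, $P=k[[a,b]]\subset R$ (finite), $K=\operatorname{Frac}P$, $L=\operatorname{Frac}R$, $D=D_k(R)$, $\operatorname{Tr}=\operatorname{Tr}_{L/K}$.

**Lemma 2.** $D\otimes L$ has basis $da,db$.

*Proof.* Let $r\in R$ have minimal polynomial $F$ over $K$; its coefficients lie in the normal ring $P$. For $c\in P$ we have $dc=\partial_ac\,da+\partial_bc\,db$, since $d|_P$ is a derivation into a finite $P$-module. Applying $d$ to $F(r)=0$ gives $F'(r)\,dr\in R\,da+R\,db$, and $F'(r)\neq0$ in characteristic $0$. So $da,db$ span.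

For independence, extend $\partial_a,\partial_b$ from $P$ to $L$ (a finite separable extension of $K$). Write $L=K(\rho)$ with $\rho\in R$; then $R\subset c^{-1}P[\rho]$ for some $0\ne c\in P$. The extended derivation sends $\rho$ to an element of $L$, hence sends $c^{-1}P[\rho]$ into some $c'^{-1}R$ with $0\neq c'\in P$. This is a finite $R$-module, so both derivations factor through $D$. They give maps $D\to L$ with $(da,db)\mapsto(1,0)$ and $(0,1)$. $\square$

Now let $\mathfrak q\subset R$ have height one. Then $\mathfrak q\cap P=\mathfrak p=\varpi P$ for a prime element $\varpi$. Let $t\in\mathfrak q$ be a uniformizer of the discrete valuation ring $R_{\mathfrak q}$, $v_{\mathfrak q}$ its valuation, $e=e_{\mathfrak q}=v_{\mathfrak q}(\varpi)$, $\varpi=t^e\mu$ with $\mu$ a unit.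

**Lemma 3.** For a suitable $c\in\{a,b\}$ (depending only on $\mathfrak p$), $d\varpi,dc$ is a basis of $D_k(P)_{\mathfrak p}$, and $dt,dc$ is a basis of $D_{\mathfrak q}$. In particular $D_{\mathfrak q}=(D^{**})_{\mathfrak q}$ is free of rank $2$. Writing $d\mu=\mu_1dt+\mu_2dc$,
$$d\varpi=t^{e-1}(e\mu+t\mu_1)\,dt+t^e\mu_2\,dc,\qquad e\mu+t\mu_1\in R_{\mathfrak q}^\times. \tag{2}$$

*Proof.* Let $\varpi$ have order $o\ge1$ as a power series. A nonzero leading form of degree $o$ has a nonzero partial derivative in characteristic $0$, so some partial derivative of $\varpi$ has order $o-1$. It is not in $\varpi P$, whose nonzero elements have order $\ge o$. If $\partial_a\varpi\notin\mathfrak p$ take $c=b$, otherwise $c=a$; then $d\varpi,dc$ is a basis of $D_k(P)_{\mathfrak p}$.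

Since $D_k(R/\mathfrak q)=D/(\mathfrak qD+R\,d\mathfrak q)$ and $\mathfrak qR_{\mathfrak q}=tR_{\mathfrak q}$, the quotient of $D_{\mathfrak q}$ by $\mathfrak qD_{\mathfrak q}+R_{\mathfrak q}dt$ is $D_k(R/\mathfrak q)\otimes\kappa(\mathfrak q)$. Each $r\in R/\mathfrak q$ is a root of a polynomial $F$ over $P/\mathfrak p$ proportional to its minimal polynomial over $\kappa(\mathfrak p)$. As in Lemma 2, $F'(r)\ne0$ and $F'(r)dr$ lies in the span of the image of $D_k(P/\mathfrak p)$. Now $D_k(P/\mathfrak p)\otimes\kappa(\mathfrak p)$ is $D_k(P)\otimes\kappa(\mathfrak p)$ modulo $d\varpi$, so it is spanned by $dc$. By Nakayama $dt,dc$ generate $D_{\mathfrak q}$. It has rank $2$ by Lemma 2, so the kernel of $R_{\mathfrak q}^2\to D_{\mathfrak q}$ is torsion-free of rank $0$, that is, zero.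

Formula (2) is $d(t^e\mu)$ expanded, and $e\mu$ is a unit because $\operatorname{char}k=0$. $\square$

**Lemma 4.** $\omega_R\cong(\Lambda^2D)^{**}$.

*Proof.* We have $\omega_R\cong\operatorname{Hom}_P(R,P)\cong C:=\{g\in L:\operatorname{Tr}(gR)\subset P\}$, because the trace form is nondegenerate. Put $C'=\{g\in L:g\,da\wedge db\in(\Lambda^2D)^{**}\}\cong(\Lambda^2D)^{**}$. As $P=\bigcap_{\mathfrak p}P_{\mathfrak p}$, $g\in C$ iff $\operatorname{Tr}(gR_{\mathfrak p})\subset P_{\mathfrak p}$ for all height-one $\mathfrak p$, i.e. iff $g$ lies in each inverse different of $R_{\mathfrak p}/P_{\mathfrak p}$. Residue characteristics are $0$, so ramification is tame and this means $v_{\mathfrak q}(g)\ge1-e_{\mathfrak q}$ for all $\mathfrak q$ (Serre, *Local Fields*, III §6, Prop. 13). On the other side $(\Lambda^2D)^{**}=\bigcap_{\mathfrak q}(\Lambda^2D)_{\mathfrak q}$. By (2), $d\varpi\wedge dc$ is $t^{e-1}$ times a unit times $dt\wedge dc$, and $da\wedge db$ is a $P_{\mathfrak p}$-unit times $d\varpi\wedge dc$. So $g\in C'$ is the same condition, and $C=C'$.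 $\square$

**Lemma 5.** If $\eta=g\,da+h\,db\in D^{**}$, then $\operatorname{Tr}g,\operatorname{Tr}h\in P$.

The coefficients $g,h$ need not lie in $R$: on the quadric cone with $a=u^2$, $b=v^2$, the element $v\,du$ equals $\frac{uv}{2u^2}\,da$. Its coefficient has trace $0$, since $uv\mapsto-uv$ under the nontrivial automorphism of $L/K$.

*Proof.* Fix $\mathfrak p=\varpi P$ and write $\eta=g'd\varpi+h'dc$. For every $\mathfrak q|\mathfrak p$, the $dt$-coefficient in (2) gives $v_{\mathfrak q}(g')\ge1-e_{\mathfrak q}$. Hence $g't^e\mu_2\in R_{\mathfrak q}$, and the $dc$-coefficient gives $h'\in R_{\mathfrak q}$. So $h'\in\bigcap_{\mathfrak q|\mathfrak p}R_{\mathfrak q}=R_{\mathfrak p}$ and $\operatorname{Tr}h'\in P_{\mathfrak p}$. Next, $v_{\mathfrak q}(\varpi g')\ge1$ for all $\mathfrak q|\mathfrak p$, so $\varpi g'$ lies in the Jacobson radical of $R_{\mathfrak p}$ and acts nilpotently on $R_{\mathfrak p}/\varpi R_{\mathfrak p}$. As $R_{\mathfrak p}$ is free over $P_{\mathfrak p}$, $\operatorname{Tr}(\varpi g')\in\varpi P_{\mathfrak p}$, i.e. $\operatorname{Tr}g'\in P_{\mathfrak p}$.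 The change of basis between $(d\varpi,dc)$ and $(da,db)$ has entries in $P_{\mathfrak p}$, so $\operatorname{Tr}g,\operatorname{Tr}h\in P_{\mathfrak p}$. Intersect over all $\mathfrak p$. $\square$

## Derivations onto the maximal ideal: Proposition 1 and Theorem A

*Proof of Proposition 1.* If $A\cong D^{**}$, compose with $A\to R$, whose image is $m$. The composite $D^{**}\to R$ is $\tilde\delta$ for some derivation $\delta$.

Conversely let $\tilde\delta(D^{**})=m$ and $N=\ker\tilde\delta$, a reflexive module. The map $\xi\wedge\xi'\mapsto\delta(\xi)\xi'-\delta(\xi')\xi$ (with $\delta$ viewed on $D$) lands in $N$, so it induces $(\Lambda^2D)^{**}\to N$. At a height-one $\mathfrak q$ the module $D_{\mathfrak q}$ is free of rank $2$ and $\delta_{\mathfrak q}$ is onto $m_{\mathfrak q}=R_{\mathfrak q}$. Choose a basis $e_1,e_2$ with $\delta(e_1)=1$, $\delta(e_2)=0$. The map is $e_1\wedge e_2\mapsto e_2$, an isomorphism onto $N_{\mathfrak q}$. So $N\cong(\Lambda^2D)^{**}\cong\omega_R$ by Lemma 4, and $0\to\omega_R\to D^{**}\to m\to0$ is exact. It does not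 split, because a summand of the reflexive module $D^{**}$ would be reflexive and $m^{**}=R\ne m$. Hence $D^{**}\cong A$. $\square$

*Proof of Theorem A.* Let $\delta x_i=m_ix_i$ and $M=\operatorname{lcm}(m_i)$. The elements $y_i=x_i^{M/m_i}$ satisfy $\delta y_i=My_i$ and generate an $m$-primary ideal. Choose $a\neq0$ in their $k$-span $Y$. Each of the finitely many height-one primes containing $a$ meets $Y$ in a proper subspace. As $k$ is infinite, some $b\in Y$ avoids them all. Then $a,b$ is a system of parameters with $\delta a=Ma$, $\delta b=Mb$.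

The image of $\tilde\delta$ contains all $m_ix_i$, hence contains $m$. If it were $R$, there would be $\eta=g\,da+h\,db\in D^{**}$ with $1=\tilde\delta(\eta)=M(ga+hb)$. Taking traces, $[L:K]=M(a\operatorname{Tr}g+b\operatorname{Tr}h)$ would lie in the maximal ideal of $P$ by Lemma 5. That is impossible in characteristic $0$. So the image is $m$, and Proposition 1 applies. $\square$

## Why the converse does not follow: $D^{**}$ versus $D$

Suppose $k=\mathbb C$ and $\tilde\delta(D^{**})=m$. The natural attempt to grade $R$ uses $\delta$ itself. Since $\delta(R)\subset\tilde\delta(D^{**})=m$, $\delta$ preserves every $m^n$ and acts on the finite-dimensional algebras $R/m^n$. These split into generalized eigenspaces, and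
$$(\delta-\lambda-\lambda')^n(fg)=\sum_i\binom ni(\delta-\lambda)^if\cdot(\delta-\lambda')^{n-i}g$$
shows that eigenvalues add under multiplication. So the semisimple part of $\delta$ is again a derivation, and one would like to turn its eigenvalues into positive integers. For $\delta'$ on the quadric cone the eigenvalues were $2,0,-2$, so some repair is needed, but there is at least something to repair.

The attempt stops here: the action of $\delta$ on $m/m^2$ only sees the values $\tilde\delta(dr)=\delta(r)$, i.e. $\tilde\delta$ on the image of $D$. The hypothesis concerns $\tilde\delta$ on the larger module $D^{**}$. Nothing in it prevents $\delta$ from being nilpotent on $m/m^2$, and then the semisimple part carries no information. So we look for a singularity with $\tilde\delta(D^{**})=m$ on which every derivation is nilpotent on $m/m^2$.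

We build it from a resolution $\pi:Y\to S$ with exceptional curve $E$. Let $\delta$ be a vector field on $Y$ vanishing exactly on $E$, and suppose there are open sets $U_1,U_2$ covering $Y$ and meromorphic $1$-forms $\alpha_i$ on $U_i$ with poles on $E$ only and $\alpha_i(\delta)=1$. We shall see (Lemma 6) that a function $f$ is of the form $\eta(\delta)$, with $\eta$ a $1$-form off $E$, exactly when $f\cdot\alpha_1\wedge\alpha_2$ is a Čech coboundary of $2$-forms off $E$. So we want the class of $\alpha_1\wedge\alpha_2$ to be nonzero but killed by every $f\in m$. If $\delta$ vanishes to order $2$ along $E$, then $\alpha_1\wedge\alpha_2$ has a pole of order at most $4$. It suffices for the second condition that all functions in $m$ vanish to order $4$ on $E$. Nonvanishing will be detected by a period integral.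

## The curve $v^3=w^7+1$

Let $E$ be the smooth projective model of $v^3=w^7+1$. The affine curve is smooth, since $3v^2$ and $7w^6$ vanish together only at $(0,0)$, which is not on it. There is one point $p$ at infinity, and $E\setminus p=\operatorname{Spec}B$ with $B=\mathbb C[w,v]/(v^3-w^7-1)$. At $p$, $w$ has a pole of order $3$ and $v$ of order $7$. The monomials $w^iv^j$, $0\le j\le2$, form a basis of $B$, and their pole orders $3i+7j$ are distinct (the residue mod $3$ determines $j$). So the pole orders of nonzero elements of $B$ are exactly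
$$0,3,6,7,9,10,12,13,14,\dots$$
with gaps $1,2,4,5,8,11$, and the genus is $6$. Functions with poles only at $p$ of order $\le2$ are constant, those of order $\le3$ are $a+bw$, and $5$ and $8$ are gaps.

The map $z\mapsto(w,v)=(z^{-3},\,z^{-7}(1+z^{21})^{1/3})$ (principal branch) identifies $\{|z|<1\}$ with $\{|w|>1\}\cup\{p\}$. Indeed, for $|w|>1$ there are three cube roots $z^{-1}$ of $w$ and three values of $v$, and replacing $z$ by $\rho z$ with $\rho^3=1$ fixes $w$ and multiplies $v$ by $\rho^{-1}$. So $z$ is a coordinate at $p$ with $w=z^{-3}$. Fix $r_0<1$ and put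
$$\kappa(z)=z^{-5}+z^3 .$$

## A surface with a vector field: two models and a time shift

**Step 1: the local models.** This step prescribes $\delta$ near $p$ and away from $p$.

Chart 2, points $(x,y)$ near $(0,0)$, with $E=\{x=0\}$ and $p$ the origin:
$$\delta_2=x^2(y\,\partial_x+\partial_y),\qquad\alpha_2=x^{-2}dy .$$
Here $\delta_2(y^2-2x)=0$, so with $z^2=y^2-2x$ the leaves are parabolas, meeting $E$ at $y=\pm z$. On a leaf, the form $x^{-2}dy$ measuring time is $4\,dy/(y^2-z^2)^2$. Its residue at $y=z$ is $4\cdot\frac{d}{dy}(y+z)^{-2}\big|_{y=z}=-z^{-3}$. A model along the rest of $E$ must reproduce this residue. This is the reason for wanting a function on $E\setminus p$ that equals $z^{-3}$ near $p$, and $w$ is one.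

Chart 1, points $(q,s)$ with $q\in E$ away from $p$ and $|s|$ small, with $E=\{s=0\}$:
$$\delta_1=\frac{s^2}{1-ws}\,\partial_s,\qquad\alpha_1=(s^{-2}-ws^{-1})\,ds .$$
Clearly $\alpha_i(\delta_i)=1$.

**Step 2: the gluing equation.** This step defines the coordinate change. On a leaf, $T_1=-\frac1s-w\log s$ satisfies $\delta_1T_1=1$, and we shall verify that $T_2=-\frac{y}{z^2x}-z^{-3}\log\frac{x}{(y+z)^2}$ satisfies $\delta_2T_2=1$. A coordinate change carrying $\delta_2$ to $\delta_1$ and leaves to leaves must match times up to a function of the leaf: $T_1=T_2+(\text{function of }z)$. We choose this function to be $\kappa(z)-z^{-3}\log(4z^3)$. The logarithmic term is a normalization, and $\kappa$ is the free parameter that will do all the work.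

Precisely, fix $0<r_1<r_2<r_0$. For $y$ in a neighborhood of $\{r_1\le|y|\le r_2\}$ and $|x|$ small define $z,s$ as functions of $(x,y)$ by
$$z=y(1-2x/y^2)^{1/2}\quad(\text{so }x=\tfrac12(y^2-z^2)),\qquad\frac1s+z^{-3}\log\frac{s(y+z)^2}{4z^3x}=\frac y{z^2x}-\kappa(z). \tag{3}$$
Put $s=z^2x\zeta/y$ and multiply by $z^2x/y$. Then (3) becomes
$$\frac1\zeta-1+\frac xy\Big[z^{-1}\log\frac{\zeta(y+z)^2}{4zy}+z^2\kappa(z)\Big]=0, \tag{4}$$
with the principal branch of $\log$ near $1$. At $x=0$ we have $z=y$, and $\zeta=1$ solves (4); the $\zeta$-derivative there is $-1$. By the implicit function theorem there is a unique holomorphic solution $\zeta=1+O(x)$. The logarithm is then $O(x)$, so $\zeta=1+z\kappa x+O(x^2)$. From $y=(z^2+2x)^{1/2}=z+x/z+O(x^2)$ we get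
$$s=zx\,(1+z\kappa x)(1-x/z^2)+O(x^3)=zx+x^2(z^2\kappa-z^{-1})+O(x^3).$$
Inverting,
$$x=z^{-1}s\bigl(1+(z^{-3}-\kappa)s+O(s^2)\bigr),\qquad y=z+z^{-2}s+O(s^2). \tag{5}$$
Also $s=yx+O(x^2)$, and $s=0\Leftrightarrow x=0$ because $z^2\zeta/y$ has no zeros.

**Step 3: $\Phi:(x,y)\mapsto(z,s)$ is an open embedding for $|x|$ small.** Let $C=\{x=0,\ r_1\le|y|\le r_2\}$. On $C$ we have $z=y$, $s=0$. Since $z=y-x/y+O(x^2)$ and $s=yx+O(x^2)$, the Jacobian determinant there is $\pm y\ne0$. So $\Phi$ is locally biholomorphic near $C$ and injective on $C$. If it were injective on no neighborhood of $C$, there would be $a_n\ne b_n$ with $\Phi(a_n)=\Phi(b_n)$ and, after passing to subsequences, $a_n\to a\in C$, $b_n\to b\in C$. Then $\Phi(a)=\Phi(b)$, so $a=b$, contradicting local injectivity at $a$.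

**Step 4: $\Phi$ carries $\delta_2$ to $\delta_1$.** First $\delta_2(z^2)=x^2(2y-2y)=0$. So along $\delta_2$, $z$ is constant and $\dot y=x^2=\frac14(y^2-z^2)^2$. Next, with $z$ constant,
$$\frac d{dy}\Big[-\frac{2y}{z^2(y^2-z^2)}-z^{-3}\log\frac{y-z}{y+z}\Big]=\frac{2(y^2+z^2)-2(y^2-z^2)}{z^2(y^2-z^2)^2}=\frac4{(y^2-z^2)^2}=x^{-2}.$$
Since $2x=(y-z)(y+z)$, the bracket is $T_2$ up to a function of $z$, and therefore
$$\delta_2\Big(\frac y{z^2x}+z^{-3}\log\frac x{(y+z)^2}\Big)=-1 .$$
Move $z^{-3}\log\frac{(y+z)^2}{x}$ in (3) to the right and apply $\delta_2$: $(-s^{-2}+z^{-3}s^{-1})\,\delta_2s=-1$, i.e. $\delta_2s=s^2/(1-ws)$.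

**Step 5: the glued surface $Y$.** Take $r_1<r_1'<r_2'<r_2$, small $\varepsilon_1,\varepsilon_2>0$ with $\varepsilon_1<r_1'^3$, and
$$U_1=\{(q,s):q\in E\setminus\{|z|\le r_1'\},\ |s|<\varepsilon_1\},\qquad U_2=\{|y|<r_2',\ |x|<\varepsilon_2\}.$$
On $E\setminus\{|z|<r_1'\}$ the maximum principle gives $|w|\le r_1'^{-3}$, so $|ws|<1$ and $1-ws\ne0$ on $U_1$. Choose $\varepsilon_2$ so small that on $\{r_1<|y|<r_2,\ |x|<\varepsilon_2\}$ the map $\Phi$ is an open embedding with $|z|<r_0$ and $|z-y|\le\frac12(r_1'-r_1)$. Let
$$W=\{(x,y)\in U_2:|y|>r_1,\ \Phi(x,y)\in U_1\}$$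
and glue $W\subset U_2$ to $\Phi(W)\subset U_1$ by $\Phi$.

The result $Y$ is Hausdorff. For let $a_n\in W$ with $a_n\to a\in U_2$ and $\Phi(a_n)\to b\in U_1$. As $|z(a_n)|>r_1'$, we get $|y(a)|\ge\frac12(r_1+r_1')>r_1$, so $\Phi$ is defined at $a$, $\Phi(a)=b\in U_1$ and $a\in W$. Thus the graph of $\Phi|_W$ is closed in $U_2\times U_1$.

On $\{x=0\}$ the set $W$ is the annulus $r_1'<|y|<r_2'$, with $z=y$. So $\{s=0\}\cup\{x=0\}$ is the compact curve $E$, with $y|_E=z$ the coordinate at $p$. The fields $\delta_i$ glue to a holomorphic vector field $\delta$ on $Y$ vanishing exactly on $E$.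

**Step 6: contraction.** Let $I=\mathcal O_Y(-E)$. Since $s=yx+O(x^2)$, we have $[s]=y[x]$ in $I/I^2$. So $\sigma:=[s]=y[x]$ is a section of $I/I^2$ with divisor $p$; hence $I/I^2\cong\mathcal O_E(p)$ and $E\cdot E=-1$. By Grauert's contraction theorem, after shrinking $Y$ there is $\pi:Y\to S$ contracting $E$ to a point $o$ of a normal surface $S$, with $S\setminus o\cong Y\setminus E$. Let
$$O=\mathcal O_{S,o},\qquad R=\widehat O,$$
with maximal ideals $m_O$ and $m$. As the completion of an excellent normal local ring, $R$ is a two-dimensional complete normal domain, and it is a quotient of some $\mathbb C[[X]]$.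

Below, $S'$ is always a small Stein neighborhood of $o$, $Y'=\pi^{-1}(S')$ (such $Y'$ form a neighborhood basis of $E$), and $U_i'=U_i\cap Y'$. For a coherent sheaf $\mathcal F$ on $Y'$, $H^i(Y',\mathcal F)=H^0(S',R^i\pi_*\mathcal F)$, and $R^i\pi_*\mathcal F=0$ for $i\ge2$.

*$R$ is not regular.* As $H^2(Y',I)=0$, the map $H^1(Y',\mathcal O)\to H^1(E,\mathcal O_E)\ne0$ is onto, so $R^1\pi_*\mathcal O_Y\ne0$. But $R^1\pi_*\mathcal O_Y=0$ for a resolution of a smooth point.

*Translation.* Let $j:S\setminus o\hookrightarrow S$. Since $S$ is normal, $(\Omega^1_{S,o})^{**}=(j_*\Omega^1)_o$ and $\operatorname{Der}(O)=(j_*\Theta)_o$. From a presentation $O=\mathbb C\{X\}/J$ we see $D_{\mathbb C}(R)=\Omega^1_{S,o}\otimes_OR$, and duals commute with the flat extension $O\to R$. So $\delta$ gives a derivation of $O$ and of $R$, and $\tilde\delta$ is the completion of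
$$(j_*\Omega^1)_o\to O,\qquad\eta\mapsto\eta(\delta). \tag{6}$$
We must show that the image of (6) is exactly $m_O$.

**Lemma 6.** Let $f\in\mathcal O(Y')$. There is $\eta\in\Omega^1(Y'\setminus E)$ with $\eta(\delta)=f$ if and only if there are $\tau_i\in\Omega^2(U_i'\setminus E)$ with $f\,\alpha_1\wedge\alpha_2=\tau_2-\tau_1$ on $(U_1'\cap U_2')\setminus E$.

*Proof.* Contraction gives $i_\delta(\alpha_1\wedge\alpha_2)=\alpha_1(\delta)\alpha_2-\alpha_2(\delta)\alpha_1=\alpha_2-\alpha_1$. Off $E$, $\delta$ has no zeros. In local coordinates with $\delta=\partial_1$ one sees that $i_\delta$ maps $2$-forms bijectively onto the $1$-forms vanishing on $\delta$.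

If $f\alpha_1\wedge\alpha_2=\tau_2-\tau_1$, apply $i_\delta$: the forms $f\alpha_1-i_\delta\tau_1$ and $f\alpha_2-i_\delta\tau_2$ agree on the overlap. They define $\eta$ on $Y'\setminus E$, and $\eta(\delta)=f$.

Conversely, given $\eta$, $(f\alpha_i-\eta)(\delta)=0$, so $f\alpha_i-\eta=i_\delta\tau_i$ for a unique $\tau_i\in\Omega^2(U_i'\setminus E)$. Then $i_\delta(\tau_2-\tau_1)=f(\alpha_2-\alpha_1)=i_\delta(f\alpha_1\wedge\alpha_2)$, and $i_\delta$ is injective. $\square$

## Functions vanish to order four: the gaps $5$ and $8$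

**Lemma 7.** For $n=1,2,3$ no element of $H^0(E,I^n/I^{n+2})$ has nonzero image in $H^0(E,I^n/I^{n+1})$. Consequently every $f\in m_O$ lies in $H^0(Y',I^4)$ for suitable $S'$.

*Proof.* Let the element be $f_ns^n+f_{n+1}s^{n+1}$ on chart 1 and $g_nx^n+g_{n+1}x^{n+1}$ on chart 2, with $f_i$ holomorphic on $E\setminus\{|z|\le r_1'\}$ and $g_i$ holomorphic on $\{|y|<r_2'\}$. By (5), $x^n=z^{-n}s^n(1+n(z^{-3}-\kappa)s+\cdots)$ and $g_n(y)=g_n(z)+g_n'(z)z^{-2}s+\cdots$. Comparing coefficients on the annulus gives $f_n=z^{-n}g_n(z)$ and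
$$f_{n+1}=z^{-n-2}g_n'+n(z^{-3}-\kappa)f_n+z^{-n-1}g_{n+1}.$$
Inserting $g_n=z^nf_n$, so $z^{-n-2}g_n'=nz^{-3}f_n+z^{-2}f_n'$, this becomes
$$f_{n+1}=2nz^{-3}f_n+z^{-2}f_n'-n\kappa f_n+z^{-n-1}g_{n+1}. \tag{7}$$
By $f_n=z^{-n}g_n$, $f_n$ extends to a meromorphic function on $E$ with a pole only at $p$, of order $\le n\le3$. So $f_n=a+bw=a+bz^{-3}$ and $z^{-2}f_n'=-3bz^{-6}=-3bw^2$. Put $G:=-f_{n+1}+2nwf_n-3bw^2$. It is holomorphic on $E\setminus\{|z|\le r_1'\}$, and by (7), on the overlap
$$G=n\kappa f_n-z^{-n-1}g_{n+1}=n(az^{-5}+bz^{-8}+az^3+b)-z^{-n-1}g_{n+1}(z).$$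
The last term has a pole of order at most $n+1\le4$. So if $(a,b)\ne0$, then $G$ extends to a meromorphic function on $E$ whose only pole is at $p$, of order $8$ (if $b\ne0$) or $5$ (if $b=0$). These are gaps, a contradiction. So $f_n=0$.

Finally, a nonzero $f\in m_O$ vanishes on $E$ to some exact order $n\ge1$, and $n\le3$ is excluded by its class in $H^0(E,I^n/I^{n+2})$. $\square$

The term $z^{-5}$ of $\kappa$ matters here. With $\kappa=0$, equation (7) for $n=1$ is solved by $f_1=1$, $g_1=y$, $f_2=2w$, $g_2=0$, so $\sigma$ would lift to $I/I^3$.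

**Lemma 8.** $m_O$ is contained in the image of (6).

*Proof.* Let $f\in m_O$ be defined on $S'$. Both $s$ and $x$ generate $I$ on the overlap, and each $\alpha_i$ has a pole of order at most $2$, so $\alpha_1\wedge\alpha_2$ has a pole of order at most $4$. By Lemma 7, $f\in I^4$, hence $f\alpha_1\wedge\alpha_2\in\Omega^2(U_1'\cap U_2')$. By the Grauert–Riemenschneider theorem $R^1\pi_*\Omega_Y^2=0$, so $H^1(Y',\Omega^2)=0$ as $S'$ is Stein. The Čech $H^1$ of the cover $\{U_1',U_2'\}$ injects into $H^1$. So $f\alpha_1\wedge\alpha_2=\tau_2-\tau_1$ with $\tau_i\in\Omega^2(U_i')$, and Lemma 6 gives $\eta$ with $\eta(\delta)=f$. $\square$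

## A period that forbids units

**Lemma 9.** The image of (6) contains no unit.

*Proof.* Suppose it does. The image is an $O$-module, so it contains $1$. By Lemma 6 there are $\tau_i\in\Omega^2(U'_i\setminus E)$ with
$$\alpha_1\wedge\alpha_2=\tau_2-\tau_1\quad\text{on }(U_1'\cap U_2')\setminus E .$$

**Step 1: this forces a period to vanish.** Let $\Gamma=\{|z|=r,\ |s|=\varepsilon\}$ with $r_1'<r<r_2'$ and $\varepsilon$ so small that all sets below lie in $Y'$. This is possible because $Y'$ is a neighborhood of $E$ and these sets shrink to compact subsets of $E$ as $\varepsilon\to0$. The $\tau_i$ are holomorphic $2$-forms on a surface, hence closed.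

* $\int_\Gamma\tau_1=0$: up to sign, $\Gamma$ is the boundary of $\{(q,s):q\in E\setminus\{|z|<r\},\ |s|=\varepsilon\}\subset U_1'\setminus E$.
* $\int_\Gamma\tau_2=0$: by (5), $\Gamma$ is parametrized by $y=z+O(\varepsilon)$, $x=z^{-1}s(1+O(\varepsilon))$. Scaling the $O(\varepsilon)$-terms to $0$ is a homotopy in $U_2'\setminus E$ to the torus $\{y=z,\ x=s/z\}=\{|y|=r,\ |x|=\varepsilon/r\}$. This bounds $\{|y|\le r,\ |x|=\varepsilon/r\}\subset U_2'\setminus E$.

So $\int_\Gamma\alpha_1\wedge\alpha_2=0$.

**Step 2: a formula for $\alpha_1\wedge\alpha_2$.** Near the annulus use $(y,z)$ as coordinates, with $x=\frac12(y^2-z^2)$ and $E=\{y=z\}$; this is admissible since $\partial_zx=-z\ne0$. Then $\delta=x^2\partial_y$. As $(\alpha_2-\alpha_1)(\delta)=0$, we have $\alpha_2=\alpha_1+h\,dz$ for some function $h$, so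
$$\alpha_1\wedge\alpha_2=h\,\alpha_1\wedge dz .$$
Since $\alpha_2=x^{-2}dy$ has no $dz$-component, $h=-(s^{-2}-z^{-3}s^{-1})\,\partial_zs$, where $\partial_z$ is taken at fixed $y$. Let $\ell$ be the logarithm in (3). Apply $\partial_z$ to (3), using $\partial_zx=-z$:
$$h-3z^{-4}\ell+z^{-3}\Big(\frac2{y+z}-\frac3z+\frac zx\Big)=\partial_z\Big(\frac y{z^2x}\Big)-\kappa' .$$
By (3) again, $3z^{-4}\ell=\frac3z\bigl(\frac y{z^2x}-\kappa-\frac1s\bigr)$. Hence
$$h=-\Big(\kappa'+\frac{3\kappa}z\Big)-\frac3{zs}+H(y,z), \tag{8}$$
$$H=\partial_z\Big(\frac y{z^2x}\Big)+\frac{3y}{z^3x}-z^{-3}\Big(\frac2{y+z}-\frac3z+\frac zx\Big).$$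
Here $H$ is rational, homogeneous of degree $-4$ in $(y,z)$, with poles only on $y=\pm z$ and $z=0$.

**Step 3: the integral.** Orient $\Gamma$ by integrating first over $s$, then over $z$, and treat the three terms of (8).

1. $\oint(s^{-2}-z^{-3}s^{-1})\,ds=-2\pi i\,z^{-3}$. So the first term contributes $2\pi i\oint(z^{-3}\kappa'+3z^{-4}\kappa)\,dz$. Integrating by parts, this is $2\pi i\cdot6\oint z^{-4}\kappa\,dz=6(2\pi i)^2$, since $z^{-4}\kappa=z^{-9}+z^{-1}$.
2. $\oint s^{-1}(s^{-2}-z^{-3}s^{-1})\,ds=0$, so the second term contributes $0$.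
3. $\alpha_1\wedge dz=\alpha_2\wedge dz=x^{-2}dy\wedge dz$. For fixed $z$, $y=z+z^{-2}s+O(s^2)$ runs once around $z$ and not around $-z$. So the inner integral is $2\pi i\operatorname{Res}_{y=z}(Hx^{-2}dy)$. Substituting $y=z\cdot y'$ shows that it is homogeneous of degree $-4-4+1=-7$ in $z$, i.e. $c\,z^{-7}$, and $\oint cz^{-7}dz=0$.

Thus $\int_\Gamma\alpha_1\wedge\alpha_2=6(2\pi i)^2\ne0$, a contradiction. $\square$

The nonzero value comes only from the term $z^3$ of $\kappa$. So $z^{-5}$ serves Lemma 7 and $z^3$ serves Lemma 9.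

By Lemmas 8 and 9 the image of (6) is exactly $m_O$. Tensoring with $R$, $\tilde\delta(D_{\mathbb C}(R)^{**})=m$, and Proposition 1 gives $A\cong D_{\mathbb C}(R)^{**}$.

## Every derivation raises the order of vanishing

It remains, for Theorem B, to study all derivations. Let $O_n\subset O$ be the ideal of functions vanishing to order $\ge n$ along $E$, and $R_n=O_nR$; so $O_1=m_O$ and $R_1=m$. We have $O_nO_l\subset O_{n+l}$ and $\bigcap O_n=0$. Since $m_O^n\subset O_n$, $R/R_n=O/O_n$ is finite-dimensional.

**Lemma 10.** Every $\varepsilon\in\operatorname{Der}_{\mathbb C}(R)$ satisfies $\varepsilon(R)\subset m$ and $\varepsilon(R_n)\subset R_{n+1}$ for all $n\ge1$.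

**Step 1: every $\theta\in\operatorname{Der}(O)$ lies in $H^0(Y',\Theta_Y(-E))$.** Let $\theta\ne0$ and let $X_i$ be generators of $m_O$. The functions $X_i$ and $\theta X_i$ are holomorphic on $Y'$. The $X_i$ embed $Y'\setminus E$, so near each point of $E$ some $dX_i\wedge dX_j\not\equiv0$. By Cramer's rule $\theta$ is meromorphic along $E$; it is holomorphic off $E$. Let $n\in\mathbb Z$ be minimal with $\theta\in H^0(Y',\Theta_Y(nE))$. Then $\Theta_Y(nE)|_E$ has a nonzero section. This bundle is an extension of $N_E(nE)$, of degree $-1-n$, by $T_E(nE)$, of degree $-10-n$. One of the two line bundles has a nonzero section, so $n\le-1$.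

**Step 2: the action on $I^n/I^{n+1}$ is a scalar $n\lambda$.** By Step 1, $\theta(\mathcal O_Y)\subset I$, hence $\theta(I^n)\subset I^n$. For $g\in\mathcal O_Y$, $f\in I^n$ we have $\theta(gf)=g\theta(f)+\theta(g)f$ with $\theta(g)f\in I^{n+1}$. So $\theta$ acts $\mathcal O_E$-linearly on the line bundle $I^n/I^{n+1}$. On $I/I^2$ it acts by a constant $\lambda\in\mathbb C$, since $E$ is compact and connected. By Leibniz it acts on $I^n/I^{n+1}$ by $n\lambda$.

**Step 3: $\lambda=0$.** The field $\theta$ acts $\mathbb C$-linearly on the sheaf $I/I^3$, by $\lambda$ on $I/I^2$ and by $2\lambda$ on $I^2/I^3$. So $\theta-2\lambda$ kills $I^2/I^3$ and induces a $\mathbb C$-linear map of sheaves $I/I^2\to I/I^3$ whose composite with $I/I^3\to I/I^2$ is $-\lambda$. If $\lambda\ne0$, then $-\lambda^{-1}(\theta-2\lambda)$ lifts the nonzero section $\sigma$ of $I/I^2$ to $H^0(E,I/I^3)$. This contradicts Lemma 7 with $n=1$.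

**Step 4: passage to $R$.** By Steps 1–3, $\theta(O)\subset O_1=m_O$ and $\theta(O_n)\subset O_{n+1}$ for $n\ge1$. As $R=O+m^2$, the extension of $\theta$ to $R$ satisfies $\theta(R)\subset m$. For $f\in O_n$ and $\rho\in R$,
$$\theta(f\rho)=\theta(f)\rho+f\theta(\rho)\in O_{n+1}R+O_nO_1R\subset R_{n+1}.$$
Since $\operatorname{Der}_{\mathbb C}(R)=\operatorname{Der}(O)\otimes_OR$, the same holds for every $\varepsilon\in\operatorname{Der}_{\mathbb C}(R)$. $\square$

*End of the proof of Theorem B.* Suppose $R$ is graded by $\varepsilon$, $\varepsilon x_i=m_ix_i$. Choose $N$ with $O_N\ne m_O$. The space $m/R_N\ne0$ is finite-dimensional, $\varepsilon$ acts on it, and since $m^N\subset R_N$ it is spanned by the images of monomials of positive degree in the $x_i$. These are eigenvectors with positive integer eigenvalues, so $\varepsilon$ is invertible on $m/R_N$. By Lemma 10 it is nilpotent there, a contradiction. $\blacksquare$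

## A $\mathbb Q$-form of the singularity

For Theorem C we describe $R$ by formal data with rational coefficients. Let $k$ be any field of characteristic $0$ and $B_k=k[w,v]/(v^3-w^7-1)\subset k((z))$ via $w=z^{-3}$, $v=z^{-7}(1+z^{21})^{1/3}$. Let $\Lambda_n\subset B_k$ be the elements of pole order $\le n$; it has the basis $w^iv^j$, $0\le j\le 2$, $3i+7j\le n$.

**Step 1: formal gluing.** This step turns (3) into algebra over $\mathbb Q$. The series $z=y(1-2x/y^2)^{1/2}$ lies in $\mathbb Q[y^{\pm1}][[x]]$. There $(y+z)^2/(4zy)\in1+x\mathbb Q[y^{\pm1}][[x]]$, and (4) is solved by successive approximation, so $\zeta$ and $s$ lie in $\mathbb Q[y^{\pm1}][[x]]$. Since $z=y+O(x)$ and $s=yx+O(x^2)$, conversely $x,y\in\mathbb Q[z^{\pm1}][[s]]$. Taylor expansion, $g(y)\mapsto g(z)+g'(z)z^{-2}s+\cdots$, gives a substitution homomorphism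
$$\Psi:k((y))[[x]]\to k((z))[[s]],$$
carrying $(x^n)$ onto $(s^n)$ and inducing $g\,x^n\mapsto z^{-n}g(z)\,s^n$ on graded pieces; so it is an isomorphism. Its inverse is the opposite substitution. Indeed the two compose to the identity on Laurent polynomial coefficients; each coefficient of the composite is a finite sum of Laurent polynomials times derivatives of the given coefficients, hence continuous; and Laurent polynomials are dense. Put
$$H_{k,n}=\{(F,G)\in B_k[s]/s^n\times k[[y]][x]/x^n:\ F=\Psi(G)\},$$
$$R_k=\varprojlim_nH_{k,n},\qquad R_{k,n}=\ker(R_k\to H_{k,n}).$$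

**Step 2: base change for $H_{k,n}$ and for $R_k/R_{k,n}$.** The coefficients of $F=\Psi(G)$ are finite sums of Laurent polynomials in $z$ times derivatives of elements of $k[[z]]$, so their pole orders are bounded in terms of $n$. Moreover $G=\Psi^{-1}F$ is determined by $F$. So $H_{k,n}$ is the space of those $F$ in a finite-dimensional space with basis elements $w^iv^js^l$ for which the negative powers of $y$ in $\Psi^{-1}F$ vanish: finitely many linear equations with rational coefficients. Hence $H_{k,n}=H_{\mathbb Q,n}\otimes k$.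

The kernel of $H_{k,n+1}\to H_{k,n}$ consists of the pairs $(fs^n,gx^n)$ with $f=z^{-n}g\in B_k\cap z^{-n}k[[z]]$, so it is $\Lambda_n$. For the cokernel, lift $F,G$ arbitrarily to $\hat F,\hat G$ modulo $s^{n+1},x^{n+1}$. Then $\hat F-\Psi(\hat G)=c\,s^n$ with $c\in k((z))$, and changing the lifts changes $c$ by an arbitrary element of $B_k+z^{-n}k[[z]]$. So the cokernel embeds in $k((z))/(B_k+z^{-n}k[[z]])$. This is $0$ for $n\ge11$, because all integers $\ge12$ are pole orders. Hence $R_k\to H_{k,n}$ is onto for $n\ge11$, and in general the image $R_k/R_{k,n}$ of $R_k$ in $H_{k,n}$ is the image of $H_{k,\max(n,11)}$. Therefore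
$$R_k/R_{k,n}=(R_{\mathbb Q}/R_{\mathbb Q,n})\otimes k . \tag{9}$$

**Step 3: $R_k$ is an analytic $k$-algebra.** The graded ring $\mathcal G_k=\bigoplus R_{k,n}/R_{k,n+1}$ is a graded subalgebra of $\mathcal S_k=\bigoplus\Lambda_nT^n=k[T,wT^3,vT^7]$, equal to it in degrees $n\ge11$. So $\mathcal G_k$ contains powers of the three generators, and $\mathcal S_k$ is finite over $\mathcal G_k$. By Artin–Tate $\mathcal G_k$ is a finitely generated $k$-algebra, with degree-$0$ part $\Lambda_0=k$, and $\mathcal G_k=\mathcal G_{\mathbb Q}\otimes k$ by (9). Lift homogeneous generators of $\mathcal G_{\mathbb Q}$, of degrees $d_i>0$, to elements $X_i\in R_{\mathbb Q,d_i}$. Each element of $R_{k,n}$ is a $k$-linear combination of monomials of weight $n$ in the $X_i$ plus an element of $R_{k,n+1}$. As $R_k$ is complete for the filtration, $k[[X]]\to R_k$ is onto, and the ideal $\mathfrak w_n(k)$ of series of weight $\ge n$ maps onto $R_{k,n}$. So $R_k=k[[X]]/J_k$ is an analytic algebra with maximal ideal $m_k=R_{k,1}$, and with $d=\max d_i$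
$$m_k^n\subset R_{k,n}\subset m_k^{\lceil n/d\rceil}. \tag{10}$$

**Step 4: $R_{\mathbb Q}\to R_k$ is faithfully flat with $m_{\mathbb Q}R_k=m_k$ and residue field $k$.** Clearly $J_{\mathbb Q}k[[X]]\subset J_k$. The quotients
$$k[[X]]/(J_k+\mathfrak w_n(k))=R_k/R_{k,n},\qquad k[[X]]/(J_{\mathbb Q}k[[X]]+\mathfrak w_n(k))=(R_{\mathbb Q}/R_{\mathbb Q,n})\otimes k$$
have the same dimension by (9), so $J_k+\mathfrak w_n(k)=J_{\mathbb Q}k[[X]]+\mathfrak w_n(k)$ for all $n$. By Krull's intersection theorem $J_k=J_{\mathbb Q}k[[X]]$. The extension $\mathbb Q[[X]]\to k[[X]]$ is flat by the local criterion, since the variables form a regular sequence in $k[[X]]$. Thus $R_k=R_{\mathbb Q}\otimes_{\mathbb Q[[X]]}k[[X]]$ is flat over $R_{\mathbb Q}$, and the rest is clear.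

**Step 5: $R_{\mathbb C}\cong R$ with $R_{\mathbb C,n}=R_n$.** Near $E$ we have $I^N\subset m_O\mathcal O_Y\subset I$ for some $N$, so Grauert's comparison theorem gives $R=\varprojlim H^0(E,\mathcal O_Y/I^n)$. An element of $H^0(E,\mathcal O_Y/I^n)$ is a pair $F=\sum f_js^j$, $G=\sum g_jx^j$ with $f_j$ holomorphic on $E\setminus\{|z|\le r_1'\}$, $g_j$ holomorphic on $\{|y|<r_2'\}$, and $F=\Psi(G)$ on the annulus. The $f_j$ are finite combinations of Laurent polynomials times derivatives of the $g_i$, so they extend meromorphically to $p$ with no other poles, and $f_j\in B_{\mathbb C}$. Conversely, for $(F,G)\in H_{\mathbb C,n}$ the $g_j$ are finite combinations of Laurent polynomials times derivatives of the $f_i$. Hence they are holomorphic on $\{0<|y|<r_0\}$ and meromorphic at $0$; lying in $\mathbb C[[y]]$, they are holomorphic on the disc. So $H^0(E,\mathcal O_Y/I^n)=H_{\mathbb C,n}$ and $R\cong R_{\mathbb C}$. As $R/R_n=O/O_n$ injects into $H^0(E,\mathcal O_Y/I^n)$, the kernel $R_{\mathbb C,n}$ is $R_n$.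

## Descent to $\mathbb Q$ and ascent to $k$

**Step 1: $R_k$ is two-dimensional, normal and nonregular.** The map $R_{\mathbb Q}\to R_k$ is flat and local with closed fiber $k$. So dimension, depth and embedding dimension agree for $R_{\mathbb Q}$ and $R_k$. Taking $k=\mathbb C$ and Step 5 above, the dimension is $2$, the depth is $2$ and the embedding dimension exceeds $2$. Since $R_{\mathbb C}$ is a normal domain, so is $R_{\mathbb Q}$: if $a/b\in\operatorname{Frac}R_{\mathbb Q}$ is integral over $R_{\mathbb Q}$, then $a\in bR_{\mathbb C}\cap R_{\mathbb Q}=bR_{\mathbb Q}$.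

For the normality of $R_k$ we use the Jacobian matrix. Let $l$ be the number of variables $X$. By $J_k=J_{\mathbb Q}k[[X]]$ and the presentation of differentials,
$$D_k(R_k)=D_{\mathbb Q}(R_{\mathbb Q})\otimes R_k .$$
Let $\mathfrak f\subset R_{\mathbb Q}$ be generated by the $(l-2)$-minors of the Jacobian matrix of generators of $J_{\mathbb Q}$. For a prime $\mathfrak q$, $\mathfrak f\not\subset\mathfrak q$ iff $\dim D_{\mathbb Q}(R_{\mathbb Q})\otimes\kappa(\mathfrak q)\le2$. By Lemma 3 this holds for all height-one $\mathfrak q$. So $\mathfrak f$ contains a power of $m_{\mathbb Q}$, and $\mathfrak fR_k$ contains a power of $m_k$.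

Let $\mathfrak P\ne m_k$ be a prime of $R_k$, with preimage $\tilde{\mathfrak P}\subset k[[X]]$. Since $\mathfrak fR_k\not\subset\mathfrak P$, there are $h_1,\dots,h_{l-2}\in J_k$ whose Jacobian matrix has rank $l-2$ modulo $\mathfrak P$. They are independent in $\tilde{\mathfrak P}/\tilde{\mathfrak P}^2$ (localized): if $\sum c_ih_i\in\tilde{\mathfrak P}^2$, applying $\partial_j$ gives $\sum_ic_i\,\partial_jh_i\in\tilde{\mathfrak P}$ for all $j$, so all $c_i\in\tilde{\mathfrak P}$. Hence $k[[X]]_{\tilde{\mathfrak P}}/(h)$ is regular of dimension $\operatorname{ht}\tilde{\mathfrak P}-(l-2)=2-\dim R_k/\mathfrak P=\operatorname{ht}\mathfrak P$, where the last equality holds because $R_k$ is Cohen–Macaulay of dimension $2$. It maps onto $(R_k)_{\mathfrak P}$, which has the same dimension; as a regular local ring is a domain, the map is an isomorphism. So $R_k$ is regular in codimension one and has depth $2$. By Serre's criterion it is normal.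

**Step 2: the Auslander module commutes with $R_{\mathbb Q}\to R_k$.** $D$, exterior powers and duals commute with this flat extension, hence so does $\omega=(\Lambda^2D)^{**}$ (Lemma 4). Let $A_k$ be the Auslander module of $R_k$. Tensoring $0\to\omega\to A_{\mathbb Q}\to m_{\mathbb Q}\to0$ with $R_k$ gives an extension of $m_k$ by $\omega_{R_k}$. It is nonsplit: splitting means that $\operatorname{Hom}(m,A)\to\operatorname{Hom}(m,m)$ is onto, and this descends along faithfully flat extensions. So $A_k\cong A_{\mathbb Q}\otimes R_k$; in particular this holds for $k=\mathbb C$.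

**Step 3: $A_k\cong D_k(R_k)^{**}$.** Let $M=A_{\mathbb Q}$, $N=D_{\mathbb Q}(R_{\mathbb Q})^{**}$, and write $m$ for $m_{\mathbb Q}$. By Theorem B and Step 2, $M\otimes R_{\mathbb C}\cong N\otimes R_{\mathbb C}$. Let $V$ be the image of $\operatorname{Hom}(M,N)$ in $\operatorname{Hom}_{\mathbb Q}(M/mM,N/mN)$. Since $\operatorname{Hom}(M\otimes R_{\mathbb C},N\otimes R_{\mathbb C})=\operatorname{Hom}(M,N)\otimes R_{\mathbb C}$, the corresponding space over $\mathbb C$ is $V\otimes\mathbb C$, and it contains an invertible element. So $\dim M/mM=\dim N/mN$, and the determinant (in chosen bases) is a nonzero polynomial on $V\otimes\mathbb C$, hence is nonzero somewhere on $V$, as $\mathbb Q$ is infinite. By Nakayama there is a surjection $M\to N$. Likewise there is a surjection $N\to M$. The composite $M\to N\to M$ is a surjective endomorphism of a finitely generated module, hence bijective, so $M\to N$ is injective and $M\cong N$. Tensoring with $R_k$ gives $A_k\cong D_k(R_k)^{**}$.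

**Step 4: $R_k$ is not graded.** By flatness $\operatorname{Der}_k(R_k)=\operatorname{Der}_{\mathbb Q}(R_{\mathbb Q})\otimes R_k$. An element of $\operatorname{Der}_{\mathbb Q}(R_{\mathbb Q})$ extends to $\operatorname{Der}_{\mathbb C}(R_{\mathbb C})$, so by Lemma 10 it maps $R_{\mathbb Q}$ into $m_{\mathbb C}\cap R_{\mathbb Q}=m_{\mathbb Q}$. Hence every $\varepsilon\in\operatorname{Der}_k(R_k)$ sends the variables $X_i$ into $m_k$, so it maps $R_k$ into $m_k$ and acts on $m_k/m_k^2=(m_{\mathbb Q}/m_{\mathbb Q}^2)\otimes k$. Let $V_k\subset\operatorname{End}(m_k/m_k^2)$ be the image of $\operatorname{Der}_k(R_k)$. Multiplying a derivation by $\rho\in R_k$ multiplies its action by the residue of $\rho$, so $V_k=V_{\mathbb Q}\otimes k$.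

If $R_k$ were graded, the grading derivation would act on $m_k/m_k^2$ diagonalizably with eigenvalues among the $m_i\ne0$. So $V_k$ would contain an invertible element. The determinant, a polynomial with rational coefficients, would be nonzero on $V_{\mathbb Q}\otimes k$, hence nonzero somewhere on $V_{\mathbb Q}$. So some $\varepsilon\in\operatorname{Der}_{\mathbb C}(R_{\mathbb C})$ would be invertible on $m_{\mathbb C}/m_{\mathbb C}^2\ne0$. But $\varepsilon^N(m_{\mathbb C})\subset R_{\mathbb C,N+1}\subset m_{\mathbb C}^2$ for large $N$, by Lemma 10, Step 5 of the previous section and (10). This contradiction proves Theorem C. $\blacksquare$
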